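\title{The word problem for an Artin group on four generators,\\ via a Garside structure on its product with $\mathbb{Z}$}

\begin{abstract}
We prove that the Artin group $G$ with generators $a,b,x,y$, in which $a$ and $b$ commute and every other pair of generators satisfies the braid relation $sts=tst$, has decidable word problem. The Coxeter group of $G$ is infinite, but each defining relation lives in one of three finite Coxeter groups. We glue the intervals below cyclically oriented Coxeter elements of these three groups, adjoin a central element $\Delta$, and obtain a finite multiplication table that presents $G\times\mathbb{Z}$ and whose divisibility order is a lattice. The proof for $G$ is self-contained. For a family of Artin groups $A$ containing $G$, the same construction makes $A\times\mathbb{Z}$ a Garside group and shows that $A$ is biautomatic.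
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite set, and let $m_{st}=m_{ts}\in\{2,3,\dots,\infty\}$ be given for all $s\neq t$ in $\Sigma$. The \emph{Artin group} $A$ of these data is generated by $\Sigma$, with one relation $sts\cdots=tst\cdots$ ($m_{st}$ letters on each side) for each pair with $m_{st}<\infty$. The \emph{Coxeter group} $W$ is obtained by adding the relations $s^2=1$; in $W$ the product $st$ has order exactly $m_{st}$. A subset of $\Sigma$ is \emph{spherical} if the Coxeter group defined by the numbers $m_{st}$ on that subset is finite. The basic example is $\Sigma=\{s_1,\dots,s_{n-1}\}$ with $m=3$ for neighbors and $m=2$ otherwise: then $A$ is the braid group on $n$ strands and $W$ is the symmetric group $S_n$.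

This paper is about the Artin group
\[
G=\langle a,b,x,y\mid ab=ba,\ axa=xax,\ aya=yay,\ bxb=xbx,\ byb=yby,\ xyx=yxy\rangle ,
\]
whose Coxeter graph is shown in Figure~\ref{fig:graph}. The following question comes from \cite{slides}: is there an algorithm that takes two words $\alpha,\beta$ over $\{a,b,x,y\}^{\pm1}$ and decides whether or not $\alpha=\beta$ in $G$? In other words, does $G$ have decidable word problem?

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=latex,thick]
\node (x) at (-1.7,0) {$x$};
\node (y) at (1.7,0) {$y$};
\node (a) at (0,1.2) {$a$};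
\node (b) at (0,-1.2) {$b$};
\draw[->] (a) -- (x);
\draw[->] (b) -- (x);
\draw[->] (x) -- (y);
\draw[->] (y) -- (a);
\draw[->] (y) -- (b);
\end{tikzpicture}
\caption{The Coxeter graph of $G$: an edge joins $s$ and $t$ when $sts=tst$, and the nonadjacent generators $a,b$ commute. An arrow $s\to t$ records that $s$ precedes $t$ in one of the products $abx$, $yab$, $xy$ used in the proof. Both triangles are cyclically oriented.}
\label{fig:graph}
\end{figure}

In a finitely presented group one recognizes equal words by enumerating consequences of the relations; the content of the question is to recognize unequal words, and for this one needs structure. When $W$ is finite, the Artin group is presented by a finite multiplication table inside $W$, the interval below a suitable product $c$ of all generators, and divisibility in this table is a lattice order \cite{bessis}. The Coxeter group of $G$ is infinite: sending $a$ and $b$ to one and the same reflection, and $x,y$ to the other two, maps it onto the group generated by the reflections in the sides of an equilateral triangle, whose images cover the plane. On the other hand every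 relation of $G$ involves only letters from one of the spherical sets $\{a,b,x\}$, $\{a,b,y\}$, $\{x,y\}$, with Coxeter groups $S_4,S_4,S_3$. So one expects a positive answer from gluing three finite tables. The gluing is not an amalgamated product along the presentation: if the generators are covered by two proper subsets, some pair $s,t$ lies in neither, and that pair carries a relation. The three pieces overlap cyclically, in $\{a,b\}$, $\{x\}$ and $\{y\}$, and the union of their tables has no top element. We supply a top element formally, at the price of passing from $G$ to $G\times\mathbb{Z}$.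

\begin{theorem}\label{thm:A}
The group $G$ has decidable word problem.
\end{theorem}

The construction applies to a family of groups and gives more. The terms in the next statement are recalled in Section~\ref{sec:garside}.

\begin{theorem}\label{thm:B}
Let $A$ be an Artin group with generating set $Z\sqcup\{x,y\}$, where $Z$ is finite and nonempty. Suppose that the elements of $Z$ commute pairwise, that $3\le m_{zx},m_{zy},m_{xy}<\infty$ for all $z\in Z$, and that $Z\cup\{x\}$ and $Z\cup\{y\}$ are spherical. Then $A\times\mathbb{Z}$ is a Garside group whose Garside element generates the factor $\mathbb{Z}$. Consequently $A$ is biautomatic; so it has word problem solvable in quadratic time, a quadratic isoperimetric function and decidable conjugacy problem.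
\end{theorem}

The group $G$ is the case $Z=\{a,b\}$ with all $m_{zx}=m_{zy}=m_{xy}=3$. The proof of Theorem~\ref{thm:A} is self-contained and does not use Theorem~\ref{thm:B}. We nevertheless write the construction for all groups of Theorem~\ref{thm:B} at once. Its only input about finite Coxeter groups is Proposition~\ref{prop:input}, which we prove in full for $G$ and in part quote for the other groups.

Section~\ref{sec:triangle} carries out the whole construction by hand for three generators. Section~\ref{sec:tables} isolates five axioms on a finite table and shows that they solve the word problem. Sections~\ref{sec:intervals}--\ref{sec:lattice} build such a table for $A\times\mathbb{Z}$, and the two theorems are proved in Sections~\ref{sec:A} and~\ref{sec:garside}.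

\section{The construction for three generators}\label{sec:triangle}

A \emph{partial product} on a set $L$ is a map $(u,v)\mapsto u\circ v$ from a subset of $L\times L$ to $L$. It presents the group
\[
\mathrm{Gr}(L)=\langle L\mid u\cdot v=u\circ v \text{ whenever } u\circ v\text{ is defined}\rangle .
\]
We use the same letter for an element of $L$ and its image in $\mathrm{Gr}(L)$. A \emph{lattice} is a poset in which any two elements have a least upper bound (join, $\vee$) and a greatest lower bound (meet, $\wedge$). In a finite poset with a minimum it suffices that joins exist, since the meet of two elements is then the join of their common lower bounds.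

\subsection*{A braid relation as a table}
Write $\mathrm{br}(s,t)$ for the relation $sts=tst$.

\begin{lemma}\label{lem:three}
For elements $r,s,t$ of a group the following are equivalent: \emph{(a)} $st=tr=rs$; \emph{(b)} $\mathrm{br}(s,t)$ and $r=t^{-1}st$; \emph{(c)} $\mathrm{br}(s,t)$ and $r=sts^{-1}$.
\end{lemma}

\begin{proof}
The equation $tr=st$ says $r=t^{-1}st$, and $rs=st$ says $r=sts^{-1}$. The relation $\mathrm{br}(s,t)$ says $t^{-1}st=sts^{-1}$. So any two of the three statements $r=t^{-1}st$, $r=sts^{-1}$, $\mathrm{br}(s,t)$ imply the third.
\end{proof}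

Hence the five-element table $\{1,s,t,r,c\}$ with unit $1$ and $s\circ t=t\circ r=r\circ s=c$ presents $\langle s,t\mid sts=tst\rangle$. The table is oriented: $s\circ t$ is defined and $t\circ s$ is not.

Take the group $A_\triangle=\langle z,x,y\mid \mathrm{br}(z,x),\mathrm{br}(z,y),\mathrm{br}(x,y)\rangle$, the case $Z=\{z\}$, all $m=3$, of Theorem~\ref{thm:B}. Choose one table for each relation, oriented cyclically $z\to x\to y\to z$:
\[
\begin{array}{ll}
L_1:& z\circ x=x\circ q_1=q_1\circ z=c_1,\\
L_2:& y\circ z=z\circ q_2=q_2\circ y=c_2,\\
L_3:& x\circ y=y\circ q_3=q_3\circ x=c_3.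
\end{array}
\]
The union $N=L_1\cup L_2\cup L_3$ consists of $1$, the six \emph{letters} $x,y,z,q_1,q_2,q_3$, and $c_1,c_2,c_3$. It presents $A_\triangle$, but under divisibility it has three maximal elements, and for instance $q_1$ and $y$ have no common multiple in $N$.

\subsection*{Adjoining a central element}
We want an element $\Delta$ that every $u\in N$ divides. If $\Delta$ is a new central generator, the complementary factor is $\bar u=u^{-1}\Delta$, and the identities $u(vu)^{-1}=v^{-1}$ and $(vu)^{-1}v=u^{-1}$ tell us how to multiply elements of $N$ with complements. This leads to the following definition, which is used for all our groups.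

Let $N$ be a set with a partial product $\circ$ that has a unit $1$ and is left and right cancellative. Suppose also that $w=u\circ v$ for some $v$ if and only if $w=v'\circ u$ for some $v'$, and write $u\le w$ in this case. The \emph{completion} of $N$ is the set $S=N\sqcup\overline{N}$, where $\overline{N}=\{\bar u:u\in N\}$ is a second copy of $N$, with $\Delta=\bar 1$ and the partial product
\begin{equation}\label{eq:bullet}
\text{(i) } u\bullet v=u\circ v,\qquad \text{(ii) } u\bullet\overline{v\circ u}=\bar v,\qquad \text{(iii) } \overline{v\circ u}\bullet v=\bar u ,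
\end{equation}
for $u,v\in N$ such that the $\circ$-product that occurs is defined. No other products are defined; in particular a product of two barred elements never is. By cancellation in $N$ the element $v$ in (ii) and the element $u$ in (iii) are determined by the two factors, so $\bullet$ is well defined. Write $s\sqsubseteq t$ if $t=s\bullet r$ for some $r\in S$. Reading off \eqref{eq:bullet}, we get for $u,v,w\in N$:
\begin{equation}\label{eq:order}
u\sqsubseteq w\iff u\le w;\qquad u\sqsubseteq\bar v\iff v\circ u\text{ is defined};\qquad \bar w\sqsubseteq\bar u\iff u\le w;\qquad \bar w\not\sqsubseteq u .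
\end{equation}

\subsection*{The lattice check for the triangle}
We shall use the following criterion here and again for $S_4$.

\begin{lemma}\label{lem:rank3}
Let $P$ be a finite poset with a minimum and a maximum whose other elements are divided into two antichains $P_1,P_2$, no element of $P_2$ lying below an element of $P_1$. If any two distinct elements of $P_1$ have at most one common upper bound in $P_2$, then $P$ is a lattice.
\end{lemma}

\begin{proof}
Two distinct elements of $P_1$ have as join their common upper bound in $P_2$ if there is one, and the maximum otherwise. Every other incomparable pair has the maximum as its only upper bound.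
\end{proof}

For the ten-element set $N$ above, \eqref{eq:order} shows that the completion $S$ has minimum $1$, maximum $\Delta$, and the two antichains
\[
P_1=\{x,y,z,q_1,q_2,q_3,\bar c_1,\bar c_2,\bar c_3\},\qquad P_2=\{c_1,c_2,c_3,\bar x,\bar y,\bar z,\bar q_1,\bar q_2,\bar q_3\}.
\]
A letter $p$ lies below $c_i$ when $p\in L_i$, and below $\bar v$ when $v$ belongs to the set $V(p)$ of letters with $v\circ p$ defined:
\[
V(x)=\{z,q_3\},\ \ V(y)=\{x,q_2\},\ \ V(z)=\{y,q_1\},\ \ V(q_1)=\{x\},\ \ V(q_2)=\{z\},\ \ V(q_3)=\{y\}.
\]
The element $\bar c_i$ lies below $\bar v$ for the three letters $v\in L_i$. Now check pairs in $P_1$. Two distinct letters lie in at most one common $L_i$. The sets $V(p),V(p')$ meet only for the pairs $\{x,q_2\}$, $\{y,q_1\}$, $\{z,q_3\}$, each time in one element, and these pairs lie in no common $L_i$. So two letters have at most one upper bound in $P_2$. A letter $p$ and $\bar c_i$ have the upper bounds $\bar v$ with $v\in V(p)\cap L_i$, and no $V(p)$ has two elements in one $L_i$. Finally $\bar c_i$ and $\bar c_j$ have one upper bound in $P_2$, since $L_i\cap L_j$ contains one letter. Thus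 $S$ is a lattice. The new elements do real work: $q_1\vee y=\bar x$, because $q_1\bullet\bar c_1=\bar x=y\bullet\bar c_3$.

The orientation is essential. Reverse $L_2$, so that $z\circ y$ is defined instead of $y\circ z$. The union still presents $A_\triangle$, but now $z\in V(x)\cap V(y)$, so $x$ and $y$ have the two upper bounds $c_3$ and $\bar z$ in $P_2$ and no join. To repair this one would need $c_3\sqsubseteq\bar z$, that is, a product $z\circ c_3$ of all three generators, which lies in none of the pieces. The cyclic orientation makes sure that the table never asks for such a product.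

\section{Garside tables and the word problem}\label{sec:tables}

We now say what we want from a table, and show that it suffices.

\begin{definition}\label{def:table}
A \emph{Garside table} is a finite set $S$ with a partial product $\bullet$, elements $1,\Delta$, a map $s\mapsto s^*$ and a \emph{weight} $\rho:S\to\mathbb{Z}_{\ge0}$ such that:
\begin{itemize}
\item[(S1)] $1\bullet s=s\bullet1=s$ for all $s$; and $(r\bullet s)\bullet t$ is defined if and only if $r\bullet(s\bullet t)$ is, in which case they are equal;
\item[(S2)] $\bullet$ is left and right cancellative;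
\item[(S3)] $\rho(s\bullet t)=\rho(s)+\rho(t)$, and $\rho(s)=0$ if and only if $s=1$;
\item[(S4)] $s\bullet s^*=s^*\bullet s=\Delta$ and $s^{**}=s$ for all $s$;
\item[(S5)] $S$ is a lattice under the relation $s\sqsubseteq t\iff t=s\bullet r$ for some $r\in S$.
\end{itemize}
\end{definition}

The relation $\sqsubseteq$ is a partial order already under (S1), (S3), (S4): it is reflexive and transitive by (S1) and antisymmetric by (S3), with minimum $1$ and maximum $\Delta$. From $1\bullet1^*=\Delta$ we get $1^*=\Delta$ and $\Delta^*=1$.

\begin{example}\label{ex:free}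
Let $S=\{1,x,y,\bar x,\bar y,\Delta\}$, with $x\bullet\bar x=\bar x\bullet x=y\bullet\bar y=\bar y\bullet y=\Delta$ the only products of elements different from $1$, with $x^*=\bar x$, $y^*=\bar y$, and with weights $0,1,1,1,1,2$. This is the completion of $\{1,x,y\}$. The order consists of four atoms between $1$ and $\Delta$, so it is a lattice. Eliminating $\bar x=x^{-1}\Delta$ and $\bar y=y^{-1}\Delta$ leaves the relations that $\Delta$ commutes with $x$ and $y$, so $\mathrm{Gr}(S)=F_2\times\mathbb{Z}$ with $F_2$ free of rank two.
\end{example}

Fix a Garside table $S$. Let $M$ be the monoid generated by $S$ with the relations $s\cdot t=s\bullet t$ (when defined) and $1_S=$ empty word. The relations preserve weight, so equality in $M$ is a finite problem. The difficulty is to compare $M$ with the group $\mathrm{Gr}(S)$, and this comes down to cancelling $\Delta$ in $M$.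

\begin{lemma}\label{lem:shift}
Let $s,r,t\in S$.
\begin{itemize}
\item[(a)] If $q=s\bullet r$ is defined, then $s^*=r\bullet q^*$. The product $s\bullet r$ is defined if and only if $r\sqsubseteq s^*$.
\item[(b)] The map $r\mapsto t\bullet r$ is an order isomorphism from $\{r:r\sqsubseteq t^*\}$ onto $\{q:t\sqsubseteq q\}$, and $(t\bullet r)\wedge(t\bullet r')=t\bullet(r\wedge r')$ for $r,r'\sqsubseteq t^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $q=s\bullet r$, then $s\bullet(r\bullet q^*)=q\bullet q^*=\Delta=s\bullet s^*$ by (S1) and (S4), so $s^*=r\bullet q^*$ by (S2), and $r\sqsubseteq s^*$. Conversely, if $s^*=r\bullet d$, then $s\bullet(r\bullet d)$ is defined, hence so is $s\bullet r$.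

(b) The map is defined and onto by (a), and injective by (S2). If $r'=r\bullet d\sqsubseteq t^*$, then $t\bullet r'=(t\bullet r)\bullet d$. If $t\bullet r'=(t\bullet r)\bullet d=t\bullet(r\bullet d)$, then $r'=r\bullet d$. So the map is an order isomorphism. Both sets are closed under the meet of $S$, so the map preserves it.
\end{proof}

We would like to split each $f\in M$ as $f=H(f)T(f)$, where the \emph{head} $H(f)$ is the largest element of $S$ that left-divides $f$. The \emph{tail} $T$ would then satisfy $T(\Delta f)=f$, which is the cancellation we need. At this point we do not know that such a largest divisor exists, nor even that $S$ embeds in $M$. So we define $H$ and $T$ on words, by the rule that the head ought to obey: a new first letter $s$ absorbs as much as possible of the old head $h$, and by Lemma~\ref{lem:shift}(a) the largest $r\sqsubseteq h$ with $s\bullet r$ defined is $s^*\wedge h$. This is where (S5) enters. For words $\omega$ over $S$ define $H(\omega)\in S$ and $T(\omega)\in M$ by $H(\emptyset)=1$, $T(\emptyset)=1$ and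
\begin{equation}\label{eq:HT}
H(s\omega)=s\bullet r,\qquad T(s\omega)=h'\,T(\omega),\qquad\text{where } r=s^*\wedge H(\omega),\quad H(\omega)=r\bullet h' .
\end{equation}
Here $h'$ is unique by (S2). In Example~\ref{ex:free}, $H(x\bar x)=\Delta$ and $T(x\bar x)=1$; then $H(yx\bar x)=y\bullet(\bar y\wedge\Delta)=\Delta$ and $T(yx\bar x)=y$, because $\Delta=\bar y\bullet y$.

\begin{lemma}\label{lem:HT}
The maps $H$ and $T$ induce well-defined maps $M\to S$ and $M\to M$, and $f=H(f)T(f)$ for all $f\in M$.
\end{lemma}

\begin{proof}
The pair $H(s\omega),T(s\omega)$ depends only on $s$, $H(\omega)$, $T(\omega)$. Hence, if two words have the same $H$ and $T$, this persists when the same prefix is put in front of both, and it suffices to apply a defining relation at the beginning of a word. We must compare $1\omega$ with $\omega$, and $st\omega$ with $q\omega$ when $q=s\bullet t$. Put $h=H(\omega)$, $\tau=T(\omega)$.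

For $1\omega$ we have $r=\Delta\wedge h=h$ and $h'=1$ in \eqref{eq:HT}, so $H(1\omega)=h$ and $T(1\omega)=\tau$.

For $st\omega$, let $r_1=t^*\wedge h$ and $h=r_1\bullet h_1$, so that $H(t\omega)=t\bullet r_1$ and $T(t\omega)=h_1\tau$. By Lemma~\ref{lem:shift}(a), $s^*=t\bullet q^*$, and therefore $q^*\sqsubseteq t^*$. By Lemma~\ref{lem:shift}(b),
\[
s^*\wedge(t\bullet r_1)=(t\bullet q^*)\wedge(t\bullet r_1)=t\bullet(q^*\wedge t^*\wedge h)=t\bullet r',\qquad r':=q^*\wedge h\sqsubseteq r_1 .
\]
Write $r_1=r'\bullet h_2$, so that $t\bullet r_1=(t\bullet r')\bullet h_2$. Then $H(st\omega)=s\bullet(t\bullet r')=q\bullet r'=H(q\omega)$ and $T(st\omega)=h_2h_1\tau$. On the other hand $T(q\omega)=h_3\tau$ with $h=r'\bullet h_3$. Since $h=(r'\bullet h_2)\bullet h_1=r'\bullet(h_2\bullet h_1)$, cancellation gives $h_3=h_2\bullet h_1$, and $T(q\omega)=h_2h_1\tau$ in $M$.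

Finally, by induction on the length of the word, $s\omega=s\,H(\omega)T(\omega)=s\,r\,h'\,T(\omega)=H(s\omega)T(s\omega)$ in $M$.
\end{proof}

\begin{proposition}\label{prop:embed}
The element $\Delta$ is central in $M$, and $\Delta f=\Delta f'$ implies $f=f'$. The map $M\to\mathrm{Gr}(S)$ is injective, $\Delta$ is central in $\mathrm{Gr}(S)$, and every element of $\mathrm{Gr}(S)$ has the form $\Delta^{-k}f$ with $k\ge0$ and $f\in M$.
\end{proposition}

\begin{proof}
For $s\in S$ we have $s\Delta=s(s^*s)=(ss^*)s=\Delta s$ in $M$, hence also in $\mathrm{Gr}(S)$. Since $\Delta^*=1$, \eqref{eq:HT} gives $r=1$ and $T(\Delta\omega)=H(\omega)T(\omega)$. So $T(\Delta f)=f$ by Lemma~\ref{lem:HT}, and $\Delta$ can be cancelled.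

Let $Q$ be the set of pairs $(f,k)\in M\times\mathbb{Z}_{\ge0}$ modulo $(f,k)\sim(f',k')\iff\Delta^{k'}f=\Delta^kf'$. This relation is transitive: if also $\Delta^{k''}f'=\Delta^{k'}f''$, then $\Delta^{k'+k''}f=\Delta^{k+k''}f'=\Delta^{k+k'}f''$, and we cancel $\Delta^{k'}$. As $\Delta$ is central, the relation is compatible with $(f,k)(g,j)=(fg,k+j)$, so $Q$ is a monoid, and $f\mapsto(f,0)$ is an injective homomorphism $M\to Q$. The monoid $Q$ is generated by $(1,1)$, which has the inverse $(\Delta,0)$, and by the elements $(s,0)$, which have the inverses $(s^*,1)$, since $(\Delta,1)\sim(1,0)$. So $Q$ is a group. The relations of $\mathrm{Gr}(S)$ hold in $Q$, so the injection $M\to Q$ factors through $M\to\mathrm{Gr}(S)$, which is therefore injective. The last claim holds because $s^{-1}=s^*\Delta^{-1}$ and $\Delta$ is central.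
\end{proof}

\begin{remark}
Without (S5) the same construction, with $(f,k)\sim(f',k')$ meaning that $\Delta^{j+k'}f=\Delta^{j+k}f'$ for some $j\ge 0$, shows that $f=f'$ in $\mathrm{Gr}(S)$ if and only if $\Delta^jf=\Delta^jf'$ in $M$ for some $j$. That leaves an unbounded search over $j$. The lattice property removes it.
\end{remark}

\begin{corollary}\label{cor:wp}
For a Garside table $S$ the word problem of $\mathrm{Gr}(S)$ over $S^{\pm1}$ is decidable.
\end{corollary}

\begin{proof}
First, equality in $M$ is decidable. Indeed $M$ is presented by the generators $S\setminus\{1\}$, which have positive weight, and the relations $st=s\bullet t$ with $s,t\neq1$, which preserve weight; here $s\bullet t\ne1$ by (S3). There are finitely many words of each weight, so the class of a given word can be listed by applying relations until no new word appears. Now let $\alpha,\beta$ be words over $S^{\pm1}$. Replace each letter $s^{-1}$ by $s^*\Delta^{-1}$ and move the central factors $\Delta^{-1}$ to the left. This gives $\alpha=\Delta^{-k}f$ and $\beta=\Delta^{-k'}f'$ with explicit words $f,f'$ over $S$. By Proposition~\ref{prop:embed},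 $\alpha=\beta$ in $\mathrm{Gr}(S)$ if and only if $\Delta^{k'}f=\Delta^kf'$ in $M$.
\end{proof}

\section{Intervals in finite Coxeter groups}\label{sec:intervals}

For three generators the pieces were five-element tables. In general they are intervals in finite Coxeter groups, which we now describe.

\subsection*{Reflection length}
Let $W$ be a finite Coxeter group. Its \emph{reflections} are the conjugates of the generators, and the \emph{reflection length} $l(w)$ is the least number of reflections whose product is $w$. The function $l$ is subadditive and invariant under conjugation, $l(w^{-1})=l(w)$, and $l(w)=0$ only for $w=1$. Write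
\[
u\le w\iff l(u)+l(u^{-1}w)=l(w)\iff l(wu^{-1})+l(u)=l(w);
\]
the two descriptions agree because $u^{-1}w$ and $wu^{-1}$ are conjugate. If $u\le w\le w'$, then $l(w')=l(u)+l(u^{-1}w)+l(w^{-1}w')\ge l(u)+l(u^{-1}w')\ge l(w')$, so $u\le w'$. If $u\le w$ and $l(u)=l(w)$, then $u=w$. Thus $\le$ is a partial order. For $c\in W$ let $[1,c]=\{u:u\le c\}$, with the partial product
\[
u\circ v=uv,\qquad\text{defined if and only if } uv\in[1,c]\text{ and } l(uv)=l(u)+l(v).
\]

\begin{lemma}\label{lem:interval}
Let $L=[1,c]$.
\begin{itemize}
\item[(a)] If $w=uv\in L$ and $l(w)=l(u)+l(v)$, then $u,v\le w$ and $u,v\in L$.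
\item[(b)] For $u,v,w\in L$, each of $(u\circ v)\circ w$ and $u\circ(v\circ w)$ is defined if and only if $uvw\in L$ and $l(uvw)=l(u)+l(v)+l(w)$.
\item[(c)] For $v,p\in L$: $v\circ p$ is defined $\iff p\le v^{-1}c\iff v\le cp^{-1}$; and $v^{-1}c,\ cp^{-1}\in L$.
\item[(d)] Suppose that $L$ is a lattice. If $v\circ p$ and $v\circ q$ are defined, so is $v\circ(p\vee q)$. If $v\circ p$ and $w\circ p$ are defined, so is $(v\vee w)\circ p$.
\item[(e)] Inversion is an order isomorphism $[1,c]\to[1,c^{-1}]$, and $u\circ v$ is defined in $[1,c]$ if and only if $v^{-1}\circ u^{-1}$ is defined in $[1,c^{-1}]$.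
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first description of $\le$ gives $u\le w$, the second gives $v\le w$; use transitivity.

(b) If either product is defined, the condition holds. If the condition holds, then $l(uv)\ge l(uvw)-l(w)=l(u)+l(v)$, so $l(uv)=l(u)+l(v)$, and $uv\in L$ by (a) applied to $(uv)w$. So $(u\circ v)\circ w$ is defined. The same inequality for $vw$ treats $u\circ(v\circ w)$.

(c) Since $l(c)\le l(vp)+l(p^{-1}v^{-1}c)\le l(v)+l(p)+l(p^{-1}v^{-1}c)$, the product $v\circ p$ is defined if and only if $l(v)+l(p)+l(p^{-1}v^{-1}c)=l(c)$. As $l(v^{-1}c)=l(c)-l(v)$, this says $p\le v^{-1}c$. As $l(cp^{-1})=l(c)-l(p)$ and $p^{-1}v^{-1}c$ is conjugate to $v^{-1}cp^{-1}$, it also says $v\le cp^{-1}$. The last claim is (a) for $c=v\cdot v^{-1}c=cp^{-1}\cdot p$.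

(d) By (c), $p$ and $q$ lie below $v^{-1}c\in L$, hence so does $p\vee q$; and $v,w$ lie below $cp^{-1}\in L$, hence so does $v\vee w$.

(e) The relation $u^{-1}\le w^{-1}$ means $l(u)+l(uw^{-1})=l(w)$, which is the second description of $u\le w$ since $l(uw^{-1})=l(wu^{-1})$. The statement on products follows.
\end{proof}

\subsection*{The three pieces}
From now on $A$ is a group as in Theorem~\ref{thm:B}. Let $W_1,W_2,W_3$ be the finite Coxeter groups and $A_1,A_2,A_3$ the Artin groups on $Z\cup\{x\}$, $Z\cup\{y\}$, $\{x,y\}$. For $E\subseteq Z$ put $c_E=\prod_{z\in E}z$, and let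
\[
c_1=c_Z\,x\in W_1,\qquad c_2=y\,c_Z\in W_2,\qquad c_3=xy\in W_3,\qquad L_i=[1,c_i].
\]
These products follow the cyclic pattern $Z\to x\to y\to Z$.

\begin{proposition}\label{prop:input}
For $i=1,2,3$:
\begin{itemize}
\item[(I1)] $L_i$ is a lattice;
\item[(I2)] $\mathrm{Gr}(L_i)\cong A_i$, the generators of $W_i$ corresponding to the standard generators of $A_i$;
\item[(I3)] $l(c_i)$ is the number of generators of $W_i$; in $W_1$ and in $W_2$ we have $l(c_E)=|E|$ and $\{u:u\le c_Z\}=\{c_E:E\subseteq Z\}$.
\end{itemize}
\end{proposition}

We record the consequences of (I3). Let $B=\{c_E:E\subseteq Z\}$. By Lemma~\ref{lem:interval}(a), $c_Z$ and $x$ lie in $L_1$, and $y$ and $c_Z$ lie in $L_2$; so $B\subseteq L_1$ and $B\subseteq L_2$. The elements of $Z$ are commuting involutions, so $c_Ec_F=c_{E\triangle F}$, of length $|E\triangle F|$. Hence the $c_E$ are distinct, and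
\begin{equation}\label{eq:boolean}
c_E\circ c_F\text{ is defined in }L_1\text{ (or in }L_2)\iff E\cap F=\emptyset,\quad\text{with value }c_{E\cup F}.
\end{equation}
Finally $x\notin B$ in $W_1$ and $y\notin B$ in $W_2$: an element of $B$ of length one is some $z\in Z$, and $zx$, $zy$ have order at least $3$.

The rest of this section proves Proposition~\ref{prop:input}.

\subsection*{The dihedral piece}
\begin{lemma}\label{lem:dihedral}
Statements \emph{(I1)--(I3)} hold for $i=3$.
\end{lemma}

\begin{proof}
Let $m=m_{xy}$ and $c=xy$. The group $W_3$ is dihedral of order $2m$, with elements $c^j$ and $xc^j$. Since $xcx=c^{-1}$ and $y=xc$, we have $c^{-j}xc^j=xc^{2j}$ and $c^{-j}yc^j=xc^{2j+1}$, so the reflections are the $m$ elements $t_i=xc^{i-1}$, $i\in\mathbb{Z}/m$, with $t_1=x$, $t_2=y$. Each $c^j\neq1$ is a product of two reflections and has length $2$. Since $t_it_{i+1}=c$, the interval $L_3$ consists of $1$, the $t_i$ and $c$, which is a lattice, and the products of nontrivial elements are $t_i\circ t_{i+1}=c$. In $\mathrm{Gr}(L_3)$ put $\delta=xy$. The relations for $i=1,\dots,m-1$ define $c$ and $t_3,\dots,t_m$ by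 $c=\delta$ and $t_{i+1}=t_i^{-1}\delta$. In the free group on $x,y$ this recursion gives $t_{i+2}=\delta^{-1}t_i\delta$, so $t_{2k+1}=\delta^{-k}x\delta^k$ and $t_{2k+2}=\delta^{-k}y\delta^k$. The remaining relation $t_mt_1=\delta$ says that the next term of the recursion equals $x$. For $m=2k$ it reads $x(xy)^k=(xy)^kx=x(yx)^k$, that is, $(xy)^k=(yx)^k$. For $m=2k+1$ it reads $y(xy)^k=(xy)^kx$. In both cases this is the Artin relation.
\end{proof}

For $m=3$ this is the five-element table of Section~\ref{sec:triangle}.

\subsection*{The pieces of type $S_4$, for the group $G$}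
Compose permutations from right to left. Taking $a=(12)$, $x=(24)$, $b=(34)$, the adjacent transpositions for the ordering $1,2,4,3$, identifies $W_1$ with $S_4$; the reflections are the transpositions. Multiplying a permutation by $(ij)$ splits a cycle if $i,j$ lie in the same cycle and merges two cycles otherwise, so $l(w)=4-\#\{\text{cycles of }w\}$, fixed points counted. We have $c_1=abx=(12)(34)(24)=(1234)=:c$, of length $3$.

For every transposition $t$, the products $tc$ and $ct$ have two cycles, hence length $2$. So $L_1$ consists of $1$, the six transpositions, the six elements $ct$, and $c$. For $t=(34),(23),(12),(14),(24),(13)$ the elements $ct$, and the transpositions below them, are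
\begin{equation}\label{eq:S4}
\begin{array}{cccccc}
(123)&(124)&(134)&(234)&(12)(34)&(14)(23)\\
12,13,23&12,14,24&13,14,34&23,24,34&12,34&14,23 .
\end{array}
\end{equation}
Any two columns share at most one transposition, so $L_1$ is a lattice by Lemma~\ref{lem:rank3}. The elements below $ab=(12)(34)$ are $1,a,b,ab$, of lengths $0,1,1,2$. This proves (I1) and (I3) for $i=1$.

For (I2) we first reduce $\mathrm{Gr}(L_1)$ to a presentation on the transpositions. The factorizations $w=tt'$ of a length-two element into transpositions correspond to the transpositions $t\le w$. For $i<j<k$ they are $(ijk)=(ij)(jk)=(jk)(ik)=(ik)(ij)$; the others are $(12)(34)=(34)(12)$ and $(14)(23)=(23)(14)$. Let $P$ be the group with generators $a_{ij}$ $(i<j)$ and relations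
\[
a_{ij}a_{jk}=a_{jk}a_{ik}=a_{ik}a_{ij}\quad(i<j<k),\qquad a_{12}a_{34}=a_{34}a_{12},\qquad a_{14}a_{23}=a_{23}a_{14}.
\]

\begin{lemma}\label{lem:P}
$\mathrm{Gr}(L_1)\cong P$ via $(ij)\leftrightarrow a_{ij}$.
\end{lemma}

\begin{proof}
The relations of $P$ hold in $\mathrm{Gr}(L_1)$, which gives a map $P\to\mathrm{Gr}(L_1)$. For the inverse define $\varphi:L_1\to P$ by $\varphi(1)=1$, $\varphi(t)=a_t$ for a transposition $t$, and, for $w$ of length two, $\varphi(w)=$ the common value of $a_ta_{t'}$ over the factorizations $w=tt'$. The point is to define $\varphi(c)$. Factorizations $c=t_1t_2t_3$ into transpositions correspond to the edges $t_1\le w$ of the bipartite incidence graph of \eqref{eq:S4}, by $w=t_1t_2$. Two edges with the same $w$ have the same $t_3=w^{-1}c$, and $a_{t_1}a_{t_2}=\varphi(w)$ for both. Two edges with the same $t_1$ have the same $t_2t_3=t_1c$, an element of $L_1$ of length two, and $a_{t_2}a_{t_3}=\varphi(t_1c)$ for both. So adjacent edges give the same value of $a_{t_1}a_{t_2}a_{t_3}$. The graph is connected: it contains the path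
\[
12-(123)-13-(134)-14-(124)-24-(234)-23,
\]
and the remaining vertices are attached by $34\le(134)$, $12\le(12)(34)$, $14\le(14)(23)$. Let $\varphi(c)$ be the common value. Then $\varphi$ respects every product $u\circ v$. If $u$ or $v$ is $1$, or both are transpositions, this is the definition of $\varphi$. Otherwise the value is $c$ and one factor has length two; writing that factor as a product of two transpositions gives a factorization of $c$. So $\varphi$ induces $\mathrm{Gr}(L_1)\to P$, and the two maps are inverse on the transpositions, which generate $\mathrm{Gr}(L_1)$.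
\end{proof}

Put $a=a_{12}$, $b=a_{34}$, $x=a_{24}$ in $P$ and translate the four triple relations by Lemma~\ref{lem:three}:
\[
\begin{array}{lll}
124:& ax=xa_{14}=a_{14}a &\iff\ a_{14}=x^{-1}ax\ \text{ and }\ \mathrm{br}(a,x),\\
234:& bx=xa_{23}=a_{23}b &\iff\ a_{23}=x^{-1}bx\ \text{ and }\ \mathrm{br}(b,x),\\
134:& ba_{14}=a_{14}a_{13}=a_{13}b &\iff\ a_{13}=ba_{14}b^{-1}\ \text{ and }\ \mathrm{br}(b,a_{14}),\\
123:& aa_{23}=a_{23}a_{13}=a_{13}a &\iff\ a_{13}=aa_{23}a^{-1}\ \text{ and }\ \mathrm{br}(a,a_{23}).
\end{array}
\]
So $P$ is generated by $a,b,x$, and the relations $ab=ba$, $\mathrm{br}(a,x)$, $\mathrm{br}(b,x)$ of $A_1$ hold in $P$. Conversely, in $A_1$ define $a_{14}=x^{-1}ax=axa^{-1}$ and $a_{23}=x^{-1}bx=bxb^{-1}$. Then both expressions for $a_{13}$ equal $(ab)x(ab)^{-1}$. The relation $\mathrm{br}(b,a_{14})$ is the conjugate of $\mathrm{br}(b,x)$ by $a$, the relation $\mathrm{br}(a,a_{23})$ is the conjugate of $\mathrm{br}(a,x)$ by $b$, and $a_{14}a_{23}=x^{-1}abx=x^{-1}bax=a_{23}a_{14}$. Hence $P\cong A_1$, which is (I2) for $i=1$.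

For $i=2$ we use inversion. What we have proved, with $y$ in place of $x$, gives (I1)--(I3) for the interval $L'=[1,aby]$ in $W_2$, and $c_2=yab=(aby)^{-1}$. Lemma~\ref{lem:interval}(e) transfers (I1) to $L_2$, and (I3) depends on $c_2$ only through $l(c_2)=l(aby)$. By the same lemma, sending the generator $u$ to the generator $u^{-1}$ and reversing words defines an anti-isomorphism $\mathrm{Gr}(L_2)\to\mathrm{Gr}(L')$ that fixes the involutions $a,b,y$. Reversing words also defines an anti-automorphism of $A_2$ fixing $a,b,y$, since reversal carries each Artin relation to itself. Composing these with $\mathrm{Gr}(L')\cong A_2$ gives (I2) for $L_2$. Together with Lemma~\ref{lem:dihedral} this proves Proposition~\ref{prop:input} for $G$.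

\subsection*{The other groups of Theorem~\ref{thm:B}}
For $i=1,2$ the element $c_i$ is the product of two blocks of pairwise commuting generators that together exhaust the generators of $W_i$. For such elements (I1) and (I2) are theorems of Bessis \cite[\S 2]{bessis}; for the lattice property see also \cite{bradywatt}. To prove (I3), recall that a finite Coxeter group $W$ with generating set $\Sigma$ acts faithfully and orthogonally on a Euclidean space with a basis $(\alpha_s)_{s\in\Sigma}$, the generator $s$ acting as the reflection in $\alpha_s^\perp$. We use two standard facts: Carter's lemma $l(w)=\operatorname{codim}\operatorname{Fix}(w)$; and, for $T\subseteq\Sigma$, an element of $W$ that fixes $\bigcap_{s\in T}\alpha_s^\perp$ pointwise lies in the subgroup generated by $T$.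

Let $s_1,\dots,s_k$ be distinct generators and $s_1\cdots s_kv=v$. Then $s_2\cdots s_kv-v=s_1v-v$ lies both in the span of $\alpha_{s_2},\dots,\alpha_{s_k}$ and in $\mathbb{R}\alpha_{s_1}$, so it is zero. By induction $\operatorname{Fix}(s_1\cdots s_k)=\bigcap_j\alpha_{s_j}^\perp$, and $l(s_1\cdots s_k)=k$. This gives $l(c_i)$ and $l(c_E)=|E|$, hence $c_E\le c_Z$ from $c_Z=c_E\,c_{Z\setminus E}$. Conversely, let $t$ be a reflection with $t\le c_Z$. The subspace $\operatorname{Fix}(t)\cap\operatorname{Fix}(tc_Z)$ is contained in $\operatorname{Fix}(c_Z)$ and has codimension at most $l(t)+l(tc_Z)=\operatorname{codim}\operatorname{Fix}(c_Z)$. So the two spaces are equal, $t$ fixes $\operatorname{Fix}(c_Z)=\bigcap_{z\in Z}\alpha_z^\perp$ pointwise, and $t$ lies in the subgroup $B$ generated by $Z$. Finally let $u\le c_Z$ and write $u=t_1\cdots t_k$ with $k=l(u)$ reflections. By Lemma~\ref{lem:interval}(a), $t_j\le t_1\cdots t_j\le u\le c_Z$, so every $t_j$ lies in $B$, and $u\in B$. This completes the proof of Proposition~\ref{prop:input}.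

\section{Gluing the three intervals}\label{sec:glue}

Let $N$ be the quotient of $L_1\sqcup L_2\sqcup L_3$ obtained by identifying the three elements $1$, the two copies of each $c_E$, the two copies of $x$ and the two copies of $y$. Since $x,y\notin B$, each $L_i$ embeds in $N$, and the overlaps $L_{ij}=L_i\cap L_j$ are
\[
L_{12}=B,\qquad L_{13}=\{1,x\},\qquad L_{23}=\{1,y\},\qquad L_1\cap L_2\cap L_3=\{1\}.
\]
A superscript $+$ denotes removal of $1$, as in $L_{12}^+$ and $N^+$. We write $\le_i$, $\vee_i$ for the order and join of $L_i$. Let $u\circ v$ be defined in $N$ if it is defined in some $L_i$. The next two lemmas say that the pieces agree on their overlaps and that computations in $N$ can be localized to one piece.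

\begin{lemma}\label{lem:overlap}
Let $i\ne j$.
\begin{itemize}
\item[(a)] $L_{ij}$ is the set of elements below one element $g_{ij}$, both in $L_i$ and in $L_j$, and the two reflection lengths agree on $L_{ij}$.
\item[(b)] For $u,v\in L_{ij}$, the product $u\circ v$ is defined in $L_i$ if and only if it is defined in $L_j$; the values agree and lie in $L_{ij}$.
\item[(c)] The orders $\le_i,\le_j$ agree on $L_{ij}$, and $p\vee_iq=p\vee_jq\in L_{ij}$ for $p,q\in L_{ij}$.
\end{itemize}
In particular $\circ$ and $l$ are well defined on $N$.
\end{lemma}

\begin{proof}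
(a) Take $g_{12}=c_Z$, using (I3), and $g_{13}=x$, $g_{23}=y$, which have length one. (b) For $L_{12}$ this is \eqref{eq:boolean}. For the others, $x\circ x$ and $y\circ y$ are undefined because $l(1)\neq2$. (c) If $u\le_iw$ in $L_{ij}$, then $w=u\circ v$ in $L_i$ with $v=u^{-1}w\le_iw$ by Lemma~\ref{lem:interval}(a). So $v\in L_{ij}$ by (a), the product is defined in $L_j$ by (b), and $u\le_jw$. The joins $p\vee_iq$ and $p\vee_jq$ lie below $g_{ij}$, hence in $L_{ij}$, and both are the join of $p,q$ in the poset $L_{ij}$.
\end{proof}

\begin{lemma}\label{lem:local}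
Let $u,v,w\in N$.
\begin{itemize}
\item[(a)] If $u,v\in L_i$ and $u\circ v$ is defined in $N$, then it is defined in $L_i$.
\item[(b)] If $w=u\circ v$ in $N$ and $w\in L_i$, then $u,v\in L_i$ and $w=u\circ v$ in $L_i$.
\item[(c)] $(u\circ v)\circ w$ is defined if and only if $u\circ(v\circ w)$ is, and then they are equal. The product $\circ$ has unit $1$ and is left and right cancellative, and $l(u\circ v)=l(u)+l(v)$.
\item[(d)] The following are equivalent: $w=u\circ v$ for some $v$; $w=v'\circ u$ for some $v'$; $u\le_iw$ for some $i$ with $u,w\in L_i$. Write $u\le w$ in this case.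
\item[(e)] If $u\le w$ and $w\in L_i$, then $u\in L_i$ and $u\le_iw$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the product is defined in $L_j$ with $j\ne i$, then $u,v\in L_{ij}$; use Lemma~\ref{lem:overlap}(b).

(b) If the product is computed in $L_j$ with $j\neq i$, then $w\in L_{ij}$ and $u,v\le_jw$ by Lemma~\ref{lem:interval}(a). So $u,v\in L_{ij}$ by Lemma~\ref{lem:overlap}(a), and Lemma~\ref{lem:overlap}(b) applies.

(c) If the outer product in $(u\circ v)\circ w$ is computed in $L_i$, then $u\circ v\in L_i$, so the inner product is computed in $L_i$ by (b), and Lemma~\ref{lem:interval}(b) applies. The same argument starts from $u\circ(v\circ w)$. If $u\circ v=u\circ v'$ or $v\circ u=v'\circ u$ lies in $L_i$, both sides are computed in $L_i$ by (b), and we cancel in the group $W_i$.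

(d) If $u\circ v=w$ or $v'\circ u=w$ is computed in $L_i$, then $u\le_iw$ by Lemma~\ref{lem:interval}(a). If $u\le_iw$, then $u\circ(u^{-1}w)=w=(wu^{-1})\circ u$ in $L_i$, by the two descriptions of $\le_i$ and Lemma~\ref{lem:interval}(a).

(e) This is (b) followed by Lemma~\ref{lem:interval}(a).
\end{proof}

\begin{lemma}\label{lem:GrN}
$\mathrm{Gr}(N)\cong A$, by an isomorphism fixing the letters $z\in Z$, $x$, $y$.
\end{lemma}

\begin{proof}
The maps $L_i\to\mathrm{Gr}(L_i)\cong A_i\to A$ given by (I2) agree on the overlaps: by \eqref{eq:boolean}, $c_E$ is the $\circ$-product of its letters in $L_1$ and in $L_2$, so it goes to the product of these letters both times. Every relation of $\mathrm{Gr}(N)$ comes from some $L_i$, so we get $\mathrm{Gr}(N)\to A$. Conversely each defining relation of $A$ is a relation of some $A_i$, so it holds in the image of $\mathrm{Gr}(L_i)$ in $\mathrm{Gr}(N)$; this gives $A\to\mathrm{Gr}(N)$. By (I2) both groups are generated by $Z\cup\{x,y\}$, and the two maps are inverse on these generators.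
\end{proof}

The next lemma is the only place where the cyclic pattern and the hypothesis $m\ge3$ are used. It says that elements of the three overlaps can be multiplied only along the arrows $L_{12}^+\to x\to y\to L_{12}^+$.

\begin{lemma}\label{lem:forbidden}
For $u\in L_{12}^+$, none of $x\circ u$, $u\circ y$, $y\circ x$ is defined.
\end{lemma}

\begin{proof}
Let $u=c_E$ and $z\in E$. Note that $x\notin L_2$, $y\notin L_1$, $u\notin L_3$.

Suppose that $x\circ u$ is defined. It can only be defined in $L_1$. As $u=z\circ c_{E\setminus\{z\}}$, Lemma~\ref{lem:interval}(b) shows that $x\circ z$ is defined in $L_1$. So is $z\circ x$, because $c_1=c_{Z\setminus\{z\}}\cdot z\cdot x$ with additive lengths by (I3). Thus $xz$ and $zx$ are upper bounds in $L_1$, of length $2$, of the distinct elements $x,z$ of length $1$. The join $x\vee_1z$ has length at least $2$ and lies below both, so it equals both. Then $xz=zx$ in $W_1$, contradicting $m_{zx}\ge3$.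

Suppose that $u\circ y$ is defined, necessarily in $L_2$. Now $u=c_{E\setminus\{z\}}\circ z$ shows that $z\circ y$ is defined in $L_2$, and so is $y\circ z$, because $c_2=y\cdot z\cdot c_{Z\setminus\{z\}}$ with additive lengths. Both $zy$ and $yz$ equal $y\vee_2z$, contradicting $m_{zy}\ge3$.

Suppose that $y\circ x$ is defined, necessarily in $L_3$. It has length $2=l(c_3)$ and lies below $c_3$, so $yx=xy$, contradicting $m_{xy}\ge3$.
\end{proof}

\begin{corollary}\label{cor:triangle}
Let $e,e',g$ lie one in each of $L_{12}^+,L_{13}^+,L_{23}^+$, in some order. Then $g\circ e$ and $g\circ e'$ are not both defined, and $e\circ g$ and $e'\circ g$ are not both defined.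
\end{corollary}

\begin{proof}
If $g\in L_{12}^+$, then $\{e,e'\}=\{x,y\}$, and $g\circ y$ and $x\circ g$ are undefined. If $g=x$, then $\{e,e'\}=\{u,y\}$ with $u\in L_{12}^+$, and $x\circ u$ and $y\circ x$ are undefined. If $g=y$, then $\{e,e'\}=\{u,x\}$, and $y\circ x$ and $u\circ y$ are undefined.
\end{proof}

\section{The completed table}\label{sec:completion}

By Lemma~\ref{lem:local}(c),(d), the set $N$ satisfies the assumptions made before \eqref{eq:bullet}. Let $S=N\sqcup\overline{N}$ be its completion, with $\Delta=\bar1$; its divisibility relation is described by \eqref{eq:order}. For $u\in N$ put $u^*=\bar u$, $\bar u^*=u$, and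
\[
\rho(u)=l(u),\qquad\rho(\bar u)=\mu-l(u),\qquad\text{where }\mu=1+\max_il(c_i).
\]

\begin{proposition}\label{prop:S14}
$S$ satisfies \emph{(S1)--(S4)}.
\end{proposition}

\begin{proof}
(S1) We have $1\bullet\bar w=\bar w$ by (ii) with $u=1$, and $\bar w\bullet1=\bar w$ by (iii) with $v=1$. Consider $r,s,t\in S$. A product with one barred factor is barred, and a product of two barred factors is undefined; so if at least two of $r,s,t$ are barred, neither $(r\bullet s)\bullet t$ nor $r\bullet(s\bullet t)$ is defined. If none is barred, use Lemma~\ref{lem:local}(c). If exactly one is barred, say equal to $\bar w$, then \eqref{eq:bullet} shows when each side is defined with value $\bar u$: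
\[
\begin{array}{c|c|c}
&(r\bullet s)\bullet t=\bar u& r\bullet(s\bullet t)=\bar u\\ \hline
t=\bar w& w=u\circ(r\circ s)& w=(u\circ r)\circ s\\
s=\bar w& w=(t\circ u)\circ r& w=t\circ(u\circ r)\\
r=\bar w& w=s\circ(t\circ u)& w=(s\circ t)\circ u
\end{array}
\]
For example, in the middle row, $r\bullet\bar w=\bar v$ means $w=v\circ r$, and $\bar v\bullet t=\bar u$ means $v=t\circ u$. In each row the two conditions agree by Lemma~\ref{lem:local}(c).

(S2) Let $s\bullet t=s\bullet t'$. If $s=\bar w$, then $t,t'\in N$ and the value is some $\bar u$ with $w=t\circ u=t'\circ u$, so $t=t'$. If $s\in N$ and the value is in $N$, then $t,t'\in N$ and we cancel in $N$. If $s\in N$ and the value is $\bar v$, then $t=\overline{v\circ s}=t'$. Now let $s\bullet t=s'\bullet t$. If $t=\bar w$, the value is some $\bar v$ with $w=v\circ s=v\circ s'$, so $s=s'$. If $t\in N$ and the value is in $N$, cancel in $N$. If $t\in N$ and the value is $\bar u$, then $s=\overline{t\circ u}=s'$.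

(S3) In (ii), $l(u)+\mu-l(v)-l(u)=\mu-l(v)$; in (iii), $\mu-l(v)-l(u)+l(v)=\mu-l(u)$. The choice of $\mu$ gives $\rho(\bar u)\ge1$, and $l(u)=0$ only for $u=1$.

(S4) Use $u=1\circ u$ in (ii) and $u=u\circ1$ in (iii).
\end{proof}

\begin{proposition}\label{prop:GrS}
There is an isomorphism $\mathrm{Gr}(S)\cong A\times\mathbb{Z}$ that sends each standard generator $s$ of $A$ to $(s,0)$ and $\Delta$ to the generator $(1,1)$ of the factor $\mathbb{Z}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:GrN} we may replace $A$ by $\mathrm{Gr}(N)$. The assignment $u\mapsto(u,0)$, $\bar u\mapsto(u^{-1},1)$ respects (i), and it respects (ii), (iii) because $u(vu)^{-1}=v^{-1}$ and $(vu)^{-1}v=u^{-1}$. In the other direction, $u\mapsto u$ defines a homomorphism $\mathrm{Gr}(N)\to\mathrm{Gr}(S)$ by (i), and $\Delta$ is central in $\mathrm{Gr}(S)$ since $s\Delta=ss^*s=\Delta s$ by (S4). So $(u,0)\mapsto u$, $(1,1)\mapsto\Delta$ defines a homomorphism $\mathrm{Gr}(N)\times\mathbb{Z}\to\mathrm{Gr}(S)$. The two maps are inverse on generators, since $\Delta=\bar1\mapsto(1,1)$ and $\bar u=u^{-1}\Delta$ in $\mathrm{Gr}(S)$.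
\end{proof}

\section{The lattice property}\label{sec:lattice}

Inside one piece, joins are controlled by (I1) and Lemma~\ref{lem:interval}(d). The difficulty is the relation $u\sqsubseteq\bar v$, which only asks that $v\circ u$ be defined: a barred element $\bar v$ with $v$ in an overlap can lie above elements of two different pieces. We shall see that whenever the data do not fit into compatible pieces, three of the elements involved lie one in each overlap, and Corollary~\ref{cor:triangle} excludes the configuration.

\begin{proposition}\label{prop:S5}
$(S,\sqsubseteq)$ is a lattice. Hence $S$ is a Garside table.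
\end{proposition}

\begin{proof}
It suffices to prove the \emph{interpolation property}: if $p,q\sqsubseteq r$ and $p,q\sqsubseteq s$, there is $t$ with $p,q\sqsubseteq t\sqsubseteq r,s$. Indeed, let $r$ be a minimal upper bound of $p,q$ (one exists because $\Delta$ is an upper bound) and $s$ any upper bound. Then $t\sqsubseteq r$ is an upper bound, so $t=r$ and $r\sqsubseteq s$. Thus $r$ is the join.

If $p=1$ take $t=q$; if $q=1$ take $t=p$; if $r=\Delta$ take $t=s$; if $s=\Delta$ take $t=r$. From now on $p,q\ne1$ and $r,s\ne\Delta$; then none of $p,q,r,s$ is $1$ or $\Delta$.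

\medskip\noindent\textbf{Case 1: $p,q\in N^+$.} By \eqref{eq:order}, each of $r,s$ imposes a \emph{constraint} on elements $u\in N$ that is satisfied by $p$ and $q$: for $r\in N$ it is ``$u\le r$'', and for $r=\bar v$ with $v\in N^+$ it is ``$v\circ u$ is defined''. Say that the constraint is \emph{carried} by $L_i$ if $L_i$ contains $p$, $q$ and $r$ (respectively $v$). In that case $p\vee_iq$ satisfies it: for the first type $p,q\le_ir$ by Lemma~\ref{lem:local}(e); for the second type $v\circ p$, $v\circ q$ are defined in $L_i$ by Lemma~\ref{lem:local}(a), and Lemma~\ref{lem:interval}(d) applies. A constraint of the first type is always carried, by any $L_i$ containing $r$, again by Lemma~\ref{lem:local}(e). If the constraint of $\bar v$ is not carried, then for some $j\ne k$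
\begin{equation}\label{eq:notcarried}
v\in L_{jk}^+,\qquad p\in L_j\setminus L_k,\qquad q\in L_k\setminus L_j .
\end{equation}
Indeed, $v\circ p$ is defined in some $L_j$ and $v\circ q$ in some $L_k$, so $v,p\in L_j$ and $v,q\in L_k$; as neither piece carries the constraint, $q\notin L_j$ and $p\notin L_k$.

\emph{Both constraints are carried}, by $L_i$ and $L_{i'}$. Then $p,q\in L_i\cap L_{i'}$, and $t=p\vee_iq=p\vee_{i'}q$ (Lemma~\ref{lem:overlap}(c)) satisfies both.

\emph{One constraint is carried, by $L_i$, and the other, of $\bar v$, is not.} Take $j,k$ as in \eqref{eq:notcarried}. From $q\in L_i$, $q\notin L_j$ we get $i\neq j$, and from $p\in L_i$, $p\notin L_k$ we get $i\ne k$. So $p\in L_{ij}^+$, $q\in L_{ik}^+$, $v\in L_{jk}^+$ with $i,j,k$ distinct, while $v\circ p$ and $v\circ q$ are defined. This contradicts Corollary~\ref{cor:triangle}.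

\emph{Neither constraint is carried.} Then $r=\bar v$, $s=\bar w$, with indices $j,k$ for $v$ and $j',k'$ for $w$ as in \eqref{eq:notcarried}. Since $p$ lies in $L_j$ and $L_{j'}$ but not in $L_k$ or $L_{k'}$, the subsets $\{j,j'\}$ and $\{k,k'\}$ of $\{1,2,3\}$ are disjoint, so at least one of them is a singleton. If $j=j'$ and $k\ne k'$, then $q\in L_{kk'}^+$, $v\in L_{jk}^+$, $w\in L_{jk'}^+$, and $v\circ q$, $w\circ q$ are defined, contradicting Corollary~\ref{cor:triangle}. If $j\neq j'$ and $k=k'$, then $p\in L_{jj'}^+$, $v\in L_{jk}^+$, $w\in L_{j'k}^+$, and $v\circ p$, $w\circ p$ are defined, which is again a contradiction. So $j=j'$, $k=k'$ and $v,w\in L_{jk}$. Let $n=v\vee_jw=v\vee_kw$. By Lemma~\ref{lem:local}(a), $v\circ p$ and $w\circ p$ are defined in $L_j$, and $v\circ q$ and $w\circ q$ in $L_k$. By Lemma~\ref{lem:interval}(d), $n\circ p$ and $n\circ q$ are defined. So $t=\bar n$ satisfies $p,q\sqsubseteq\bar n\sqsubseteq\bar v,\bar w$ by \eqref{eq:order}.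

\medskip\noindent\textbf{Case 2: one of $p,q$ is barred}, say $p=\bar u$. By \eqref{eq:order}, $r=\bar v$ and $s=\bar w$ with $v,w\in N^+$ and $v,w\le u$. Fix $i$ with $u\in L_i$. By Lemma~\ref{lem:local}(e), $v,w\in L_i$ and $v,w\le_iu$, so $n:=v\vee_iw$ satisfies $v,w\le n\le u$, that is, $p\sqsubseteq\bar n\sqsubseteq r,s$. It remains to show $q\sqsubseteq\bar n$; then $t=\bar n$ works.

\emph{Let $q=\bar u'$.} Then $v,w\le u'$. For $i'$ with $u'\in L_{i'}$ we get in the same way $v,w\in L_{i'}$ and $v\vee_{i'}w\le u'$. By Lemma~\ref{lem:overlap}(c), $n=v\vee_{i'}w\le u'$, so $q\sqsubseteq\bar n$.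

\emph{Let $q\in N^+$.} Then $v\circ q$ is defined in some $L_j$ and $w\circ q$ in some $L_k$. Suppose that no piece contains $v,w,q$. Then $w\notin L_j$ and $v\notin L_k$, while $v\in L_j$ and $v,w\in L_i$; so $i,j,k$ are distinct, and $v\in L_{ij}^+$, $w\in L_{ik}^+$, $q\in L_{jk}^+$ contradict Corollary~\ref{cor:triangle}. Hence some $L_{i'}$ contains $v,w,q$. By Lemma~\ref{lem:local}(a) both products are defined in $L_{i'}$, so $(v\vee_{i'}w)\circ q$ is defined by Lemma~\ref{lem:interval}(d). Since $n=v\vee_{i'}w$, we get $q\sqsubseteq\bar n$.
\end{proof}

\begin{remark}\label{rem:hyp}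
Sphericity and $m_{xy}<\infty$ make the pieces finite lattices. The commutation of $Z$ makes the overlap $B$ the same in $L_1$ and $L_2$, and lets us move any $z$ to either end of $c_E$ in Lemma~\ref{lem:forbidden}. If $m_{xy}=2$, the table is not a lattice: then $y\circ x=c_3$ and $y\circ z$ are defined, so $z,x\sqsubseteq\bar y$ and $z,x\sqsubseteq zx$; a join would lie below $zx$ and have weight at least $2$, hence equal $zx$; but $y\circ zx$ is undefined, since $zx$ lies in $L_1$ only and $y\notin L_1$. If $c_2$ is replaced by $c_Zy$, the same argument applies to $x,y\sqsubseteq\bar z$ and $x,y\sqsubseteq c_3$.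
\end{remark}

\section{The word problem for $G$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $A=G$ the pieces are explicit subsets of $S_4,S_4,S_3$ with $14$, $14$ and $5$ elements, so $N$ has $33-4-2-2+1=26$ elements, $S$ has $52$, $\mu=4$, and $\bullet$ is an explicit finite table. By Proposition~\ref{prop:S5}, $S$ is a Garside table. By Proposition~\ref{prop:GrS}, the homomorphism $G\to\mathrm{Gr}(S)$ with $a,b,x,y\mapsto a,b,x,y$ is injective. Given words $\alpha,\beta$ over $\{a,b,x,y\}^{\pm1}$, replace each $s^{-1}$ by $\bar s\Delta^{-1}$ and collect the factors $\Delta^{-1}$, obtaining $\alpha=\Delta^{-k}f$ and $\beta=\Delta^{-k'}f'$ with words $f,f'$ over $S$. Then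
\[
\alpha=\beta\text{ in }G\iff\alpha=\beta\text{ in }\mathrm{Gr}(S)\iff\Delta^{k'}f=\Delta^kf'\text{ in }M,
\]
and the last condition is decided by the finite search in the proof of Corollary~\ref{cor:wp}.
\end{proof}

\section{The Garside structure and biautomaticity}\label{sec:garside}

We recall the terms in Theorem~\ref{thm:B}. In a monoid, $f$ \emph{left-divides} $g$, and $g$ is a \emph{right multiple} of $f$, if $g=fg'$ for some $g'$. A \emph{left gcd} of $f,f'$ is a common left divisor that every common left divisor left-divides; a \emph{right lcm} is a common right multiple that left-divides every common right multiple. Right gcds and left lcms are defined symmetrically. A \emph{Garside monoid} is a cancellative monoid $M$ with a function $\lambda:M\to\mathbb{Z}_{\ge0}$ satisfying $\lambda(fg)\ge\lambda(f)+\lambda(g)$ and $\lambda(f)>0$ for $f\neq1$, in which any two elements have left and right gcds and lcms, and which has a \emph{Garside element} $\Delta$: the left divisors and the right divisors of $\Delta$ form the same finite set, and this set generates $M$. A \emph{Garside group} is the group of fractions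 of a Garside monoid. A group is \emph{biautomatic} if, for some finite generating set closed under inverses, there are a regular language mapping finite-to-one onto the group and a constant $K$ such that two paths in the Cayley graph labeled by words of the language, with starting points at distance at most $1$ and endpoints at distance at most $1$, stay at distance at most $K$ when traversed at unit speed. A \emph{quadratic isoperimetric function} means that a word of length $n$ representing $1$ is, in the free group, a product of at most $Cn^2$ conjugates of relators and their inverses, for a constant $C$.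

\begin{proposition}\label{prop:garside}
Let $S$ be a Garside table. Then $M$ is a Garside monoid with Garside element $\Delta$ and group of fractions $\mathrm{Gr}(S)$, and the divisors of $\Delta$ are the elements of $S$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:embed}, $M$ embeds in $\mathrm{Gr}(S)$, so it is cancellative, and every element of $\mathrm{Gr}(S)$ is a fraction $\Delta^{-k}f$. The weight $\rho$ extends additively to $M$ and vanishes only at $1$; take $\lambda=\rho$. In particular, if $f$ left-divides $g$ and $\rho(f)\geq\rho(g)$, then $f=g$.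

\emph{The head is the largest divisor in $S$.} By \eqref{eq:HT}, $H(s)=s\bullet(s^*\wedge1)=s$ for $s\in S$, so $S$ embeds in $M$. For $s\in S$ and $f\in M$,
\begin{equation}\label{eq:head}
s\text{ left-divides }f\iff s\sqsubseteq H(f).
\end{equation}
Indeed, if $f=sf'$, then $H(f)=s\bullet r$ by \eqref{eq:HT}; and if $s\sqsubseteq H(f)$, then $s$ left-divides $H(f)T(f)=f$.

\emph{Divisors of $\Delta$.} We claim that if $s_1\cdots s_n$ left-divides $s\in S$, with $s_i\in S$, then $s_1\cdots s_n\in S$ and $s_1\cdots s_n\sqsubseteq s$. This is trivial for $n=0$. For $n\ge1$, \eqref{eq:head} gives $s=s_1\bullet s'$. Cancelling $s_1$, the element $r=s_2\cdots s_n$ left-divides $s'$, so by induction $r\in S$ and $r\sqsubseteq s'\sqsubseteq s_1^*$. By Lemma~\ref{lem:shift}, $s_1\cdots s_n=s_1\bullet r\sqsubseteq s_1\bullet s'=s$. With $s=\Delta$ and (S4), the left divisors of $\Delta$ are exactly the elements of $S$. If $\Delta=ef$, then $e\in S$, and $f=e^*\in S$ by cancellation; and each $s\in S$ right-divides $\Delta=s^*s$. So the right divisors are also exactly $S$, which is finite and generates $M$.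

\emph{Left gcds.} The idea is that two elements whose heads have trivial meet behave as coprime. Let $g,g'\in M$ with $H(g)\wedge H(g')=1$. First, $H(dg)\wedge H(dg')=H(d)$ for all $d\in M$. For $d=1$ this is the hypothesis. For $d=td_1$ with $t\in S$, \eqref{eq:HT}, Lemma~\ref{lem:shift}(b) and induction on the number of letters give
\[
H(dg)\wedge H(dg')=t\bullet\bigl(t^*\wedge H(d_1g)\wedge H(d_1g')\bigr)=t\bullet\bigl(t^*\wedge H(d_1)\bigr)=H(d).
\]
Second, for all $d$, every common left divisor $e$ of $dg$ and $dg'$ left-divides $d$. We use induction on $\rho(e)$, the case $e=1$ being trivial. Let $e=se'$ with $1\ne s\in S$. By \eqref{eq:head}, $s\sqsubseteq H(dg)\wedge H(dg')=H(d)$, so $d=sd_1$. Cancelling $s$, the element $e'$ is a common left divisor of $d_1g$ and $d_1g'$, so it left-divides $d_1$, and $e$ left-divides $d$. Now, given $f,f'\in M$, let $d$ be a common left divisor of maximal weight, $f=dg$, $f'=dg'$. Then $d\cdot(H(g)\wedge H(g'))$ is also a common left divisor, so $H(g)\wedge H(g')=1$ by maximality, and $d$ is the left gcd.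

\emph{Right lcms.} If $f=s_1\cdots s_n$, then $f\,s_n^*\cdots s_1^*=\Delta^n$ by (S4) and centrality of $\Delta$, so any $f,f'$ have a power of $\Delta$ as a common right multiple. Let $g$ be a common right multiple of minimal weight and $g'$ any common right multiple. The left gcd of $g,g'$ is left-divisible by $f$ and $f'$, so it has weight at least $\rho(g)$; it left-divides $g$, so it equals $g$. Hence $g$ left-divides $g'$, and $g$ is the right lcm.

\emph{Right gcds and left lcms.} We apply the above to the opposite product on $S$, whose monoid is the opposite of $M$. Axioms (S1)--(S4) are unchanged under reversing products. For (S5), note that $t=s\bullet r$ if and only if $s^*=r\bullet t^*$: one direction is Lemma~\ref{lem:shift}(a), and if $s^*=r\bullet t^*$, then $(s\bullet r)\bullet t^*=s\bullet s^*=\Delta=t\bullet t^*$, so $s\bullet r=t$. Thus the involution $s\mapsto s^*$ is an order-reversing bijection from left divisibility to right divisibility on $S$, and right divisibility is a lattice order too.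
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Propositions~\ref{prop:S5}, \ref{prop:GrS} and~\ref{prop:garside}, $A\times\mathbb{Z}\cong\mathrm{Gr}(S)$ is a Garside group whose Garside element $\Delta$ generates the factor $\mathbb{Z}$. Garside groups are biautomatic \cite{dehornoy}, and the quotient of a biautomatic group by a central subgroup is biautomatic \cite{mosher}. So $A\cong(A\times\mathbb{Z})/\langle\Delta\rangle$ is biautomatic. Biautomatic groups have word problem solvable in quadratic time and a quadratic isoperimetric function \cite{epstein}, and decidable conjugacy problem \cite{gerstenshort}.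
\end{proof}

\begin{thebibliography}{9}

\bibitem{bessis} Bessis, \emph{The dual braid monoid}, Ann. Sci. ENS 36 (2003).

\bibitem{bradywatt} Brady and Watt, Trans. AMS 360 (2008).

\bibitem{dehornoy} Dehornoy, \emph{Groupes de Garside}, Ann. Sci. ENS 35 (2002).

\bibitem{epstein} Epstein et al., \emph{Word Processing in Groups}, 1992.

\bibitem{gerstenshort} Gersten and Short, \emph{Rational subgroups of biautomatic groups}, Ann. of Math. 134 (1991).

\bibitem{slides} \emph{Membership problems in braid and Artin groups}, \texttt{https://www.mimuw.edu.pl/\allowbreak media/\allowbreak uploads/\allowbreak seminars/\allowbreak membership-problems-\allowbreak in-braid-groups-\allowbreak and-artin-groups-\allowbreak slides.pdf}.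

\bibitem{mosher} Mosher, \emph{Central quotients of biautomatic groups}, Comment. Math. Helv. 72 (1997).

\end{thebibliography}
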